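\title{Diophantine subrings of $\mathbb{Q}$ with infinitely many primes not inverted}

\begin{abstract}
We show that there is a set $S$ of primes with infinite complement such that the ring $\mathbb{Z}[S^{-1}]$ is diophantine over $\mathbb{Q}$. For example, one may invert every odd prime that is not inert in the cubic field $\mathbb{Q}[x]/(x^3-2x-2)$; the primes that are not inverted have density $1/3$. By intersecting several rings of this kind, $S$ can be taken of arbitrarily small natural density and disjoint from any given finite set. The proof studies the values of $\operatorname{Tr}(y)^3/N(y)$ on a cubic field. It combines a descent by $3$-isogeny, a converse theorem for elliptic curves at Eisenstein primes, and the asymptotic formula for linear equations in primes.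
\end{abstract}

\section{Introduction}\label{sec:intro}

A subset $W\subseteq\mathbb{Q}^m$ is \emph{diophantine over $\mathbb{Q}$} if there is a polynomial $g(t_1,\dots,t_m,x_1,\dots,x_n)$ with rational coefficients such that
\[
W=\{a\in\mathbb{Q}^m:\ g(a,x)=0\text{ for some }x\in\mathbb{Q}^n\}.
\]
Thus $W$ is a projection of the set of rational points of an affine variety, and membership in $W$ is certified by a rational solution of one fixed equation. The nonzero rationals are diophantine (take $g=tx-1$), and so are the nonnegative rationals (take $g=t-x_1^2-x_2^2-x_3^2-x_4^2$).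

It is unknown whether $\mathbb{Z}$ is diophantine over $\mathbb{Q}$, so it is natural to ask the same question for the rings between $\mathbb{Z}$ and $\mathbb{Q}$. These are easy to list. For a set $S$ of primes let $\mathbb{Z}[S^{-1}]$ be the subring of $\mathbb{Q}$ obtained from $\mathbb{Z}$ by inverting the primes in $S$. If $T$ is the complement of $S$ in the set of all primes, then
\[
\mathbb{Z}[S^{-1}]=\bigcap_{q\in T}\mathbb{Z}_{(q)},
\]
where $\mathbb{Z}_{(q)}$ is the ring of rationals with denominator prime to $q$. Every subring of $\mathbb{Q}$ has this form: if it contains $a/b$ in lowest terms, then it contains $1/b$ by B\'ezout's identity, and hence $1/p$ for each prime $p\mid b$. The larger $T$ is, the closer the ring is to $\mathbb{Z}$. It is known that $\mathbb{Z}[S^{-1}]$ is diophantine over $\mathbb{Q}$ when $T$ is finite; this follows from work of Kim and Roush. The following question comes from \cite{Sums}.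

\begin{quote}
\emph{Is there a set $S$ of primes with infinite complement such that $\mathbb{Z}[S^{-1}]$ is diophantine over $\mathbb{Q}$?}
\end{quote}

A finite intersection of diophantine sets is diophantine, but an infinite $T$ cannot be treated one prime at a time: a single equation has to force integrality at infinitely many primes. Norm forms do this. The values of $1/(1+x^2)$ at rational $x$ are integral at every prime $q\equiv 3\pmod 4$, because $q$ does not divide $a^2+b^2$ for coprime integers $a,b$. So it is easy to find diophantine \emph{subsets} of such rings, and by analogy with Waring's problem one would guess that bounded sums and products of values of suitable rational functions fill the whole ring. The difficulty is to prove this for some ring. We do so, and the answer to the question is yes.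

Let $\mathfrak{D}$ be the set of negative fundamental discriminants $D\equiv 5\pmod{24}$ such that the class number of $\mathbb{Q}(\sqrt D)$ is prime to $3$. For example $-19\in\mathfrak{D}$, since $\mathbb{Q}(\sqrt{-19})$ has class number $1$. The \emph{(natural) density} of a set of primes is the limit, as $x\to\infty$, of the proportion of primes $p\le x$ that lie in the set.

\begin{theorem}\label{thm:main}
Let $D\in\mathfrak{D}$ and $F=\mathbb{Q}(\sqrt D)$. There is a unique cyclic cubic extension $\widetilde L$ of $F$ unramified outside the prime above $2$. It is Galois over $\mathbb{Q}$ with group $S_3$; let $L_D$ be a cubic subfield, which is unique up to conjugation. Put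
\[
T_D=\{2\}\cup\{q\text{ prime}:\ q\text{ is inert in }L_D\},\qquad R_D=\bigcap_{q\in T_D}\mathbb{Z}_{(q)} .
\]
Then $T_D$ is infinite of density $1/3$, and $R_D=\mathbb{Z}[S^{-1}]$, with $S$ the complement of $T_D$, is diophantine over $\mathbb{Q}$.
\end{theorem}

For $D=-19$ the cubic field is $\mathbb{Q}[x]/(x^3-2x-2)$ (Example~\ref{ex:19}), which gives an explicit answer.

\begin{corollary}\label{cor:19}
Let $T$ consist of $2$ and the primes inert in $\mathbb{Q}[x]/(x^3-2x-2)$, and let $S$ be the complement of $T$. Then $T$ is infinite of density $1/3$, and $\mathbb{Z}[S^{-1}]$ is diophantine over $\mathbb{Q}$.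
\end{corollary}

\begin{theorem}\label{thm:density}
For every $\varepsilon>0$ and every finite set $P_0$ of primes there is a set $S$ of primes of natural density less than $\varepsilon$, disjoint from $P_0$, such that $\mathbb{Z}[S^{-1}]$ is diophantine over $\mathbb{Q}$.
\end{theorem}

Theorem~\ref{thm:density} does not decide whether $\mathbb{Z}$ itself (the case $S=\emptyset$) is diophantine over $\mathbb{Q}$; the argument gives sets $S$ of arbitrarily small positive density.

The proof of Theorem~\ref{thm:main} has three steps. Write $L=L_D$ and $R=R_D$.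
\begin{enumerate}
\item \emph{Reduction to the integers} (Section~\ref{sec:reduction}). If some diophantine set $\mathcal{B}$ satisfies $\mathbb{Z}\subseteq\mathcal{B}\subseteq R$, then $R$ is diophantine. The set $\mathcal{V}$ of values of $\operatorname{Tr}(y)^3/N(y)$ on $L^*$ is diophantine and lies in $R$, and $\mathcal{B}$ will be built from sums and differences of its elements.
\item \emph{Many values} (Sections~\ref{sec:curve} and~\ref{sec:descent}). A rational number $t$ lies in $\mathcal{V}$ exactly when the plane cubic $tN(y)=\operatorname{Tr}(y)^3$ has a rational point. We prove that it has one when $t=A/C$ and $t-27=4B/C$ with $A,B,C$ primes in suitable residue classes.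
\item \emph{Integers as sums of two values} (Section~\ref{sec:integers}). Every positive integer in a fixed residue class has the form $A_1/C+A_2/C$ with both terms as in step (2).
\end{enumerate}
No unproved conjecture is assumed. Besides class field theory, local Galois cohomology, the Chebotarev density theorem and Tate curves, step (2) uses the Cassels pairing \cite{Cassels} and the $p$-converse theorem of Castella, Grossi, Lee and Skinner \cite{CGLS}, and step (3) uses the theorem of Green and Tao on linear equations in primes \cite{GT1,GT2,GTZ}. Theorem~\ref{thm:density}, proved in Section~\ref{sec:density}, uses in addition a theorem of Nakagawa and Horie \cite{NH} and the case of finite $T$ quoted above. Each of these results is stated where it is needed.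

\medskip
\noindent\textbf{Conventions.} For a field $K$ of characteristic $0$, $G_K$ is its absolute Galois group and $H^i(K,M)=H^i(G_K,M)$. For an elliptic curve $E$ over $K$ we write $H^1(K,E)$ for $H^1(K,E(\overline K))$. For a character $\phi\colon G_K\to\mathbb{F}_p^*$, $\mathbb{F}_p(\phi)$ is the group $\mathbb{F}_p$ with $G_K$ acting through $\phi$. The $p$-adic valuation $v_p$ is normalized by $v_p(p)=1$.

\section{A model case: the Gaussian field}\label{sec:model}

We first record how diophantine sets can be combined.

\begin{lemma}\label{lem:closure}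
Finite products, finite intersections and finite unions of diophantine sets are diophantine. If $W\subseteq\mathbb{Q}^m$ is diophantine and $f,h\in\mathbb{Q}[t_1,\dots,t_m]$, then $\{f(a)/h(a):a\in W,\ h(a)\ne0\}$ is diophantine.
\end{lemma}

\begin{proof}
A sum of squares of rationals vanishes only if each term does, so the conjunction of $g_1=0$ and $g_2=0$ is the equation $g_1^2+g_2^2=0$; their disjunction is $g_1g_2=0$. Using disjoint sets of auxiliary variables, this gives the first sentence. For the second, $r$ lies in the set exactly when there are $a\in W$ and $s\in\mathbb{Q}$ with $s\,h(a)=1$ and $r=s\,f(a)$, and this is a conjunction of equations.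
\end{proof}

Step (1) of the proof is already visible for the field $\mathbb{Q}(i)$. Let $T_0$ consist of $2$ and the primes $q\equiv3\pmod4$, and let $R_0=\bigcap_{q\in T_0}\mathbb{Z}_{(q)}$. Suppose that $\mathcal{B}$ is a diophantine set with $\mathbb{Z}\subseteq\mathcal{B}\subseteq R_0$. We claim that
\begin{equation}\label{eq:gauss}
R_0=\Bigl\{c_0+c_1\frac{2u^2}{u^2+v^2}:\ c_0,c_1\in\mathcal{B},\ (u,v)\in\mathbb{Q}^2\setminus\{0\}\Bigr\},
\end{equation}
so that $R_0$ is diophantine by Lemma~\ref{lem:closure}. For the inclusion $\supseteq$, scale $(u,v)$ to coprime integers. Then $u^2+v^2$ is divisible neither by $4$ nor by a prime $q\equiv3\pmod4$, so $2u^2/(u^2+v^2)\in R_0$. For the inclusion $\subseteq$, let $a/b\in R_0$ be in lowest terms with $b\geq1$. Each prime $p\mid b$ is $1$ modulo $4$, so $p=\pi_p\overline{\pi}_p$ with $\pi_p,\overline\pi_p$ non-associate primes of $\mathbb{Z}[i]$. Put $u+vi=\prod_{p\mid b}\pi_p^{v_p(b)}$, so that $u^2+v^2=b$. A prime $p$ dividing both $u$ and $v$ would divide $b$, and then $\overline\pi_p$ would divide $u+vi$, which it does not. Hence $u,v$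 are coprime, $b$ is prime to $2u^2$, and $a=c_0b+2c_1u^2$ for some integers $c_0,c_1$. Dividing by $b$ gives the claim. For instance $\frac15=1-2\cdot\frac{2\cdot1^2}{1^2+2^2}$.

Two properties made this work. At the primes of $T_0$ there is only one prime of $\mathbb{Q}(i)$, so the norm of a primitive vector is almost a unit. At the other primes there are two, so a primitive vector can have norm divisible by a prescribed power of $p$. The norm form therefore produces exactly the allowed denominators, and what remains is to produce the integer coefficients $c_0,c_1$.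

For this the Gaussian functions above do not suffice: $2u^2/(u^2+v^2)$ takes values in $[0,2]$, so sums and products of boundedly many values stay bounded. For a general quadratic field $\mathbb{Q}(\sqrt d)$ and $y=u+v\sqrt d$, the equation $tN(y)=\operatorname{Tr}(y)^2$ reads $(t-4)u^2=td\,v^2$. For given $t\ne0,4$ it defines two points of the projective line, and they are rational only if $dt(t-4)$ is a square. In degree three there is one more dimension: for given $t$ the equation $tN(y)=\operatorname{Tr}(y)^3$ defines a curve of genus one, which has a chance of having rational points for many $t$. The price is that local solvability no longer implies global solvability. The field $L_D$ is designed so that the obstruction can be controlled.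

\section{The cubic field}\label{sec:field}

Fix $D\in\mathfrak{D}$ until Section~\ref{sec:density}. Let $F=\mathbb{Q}(\sqrt D)$, with class group $\operatorname{Cl}(F)$ of order $h$ prime to $3$, and let $\alpha\mapsto\overline\alpha$ be the nontrivial automorphism of $F$. Let $\psi\colon G_{\mathbb{Q}}\to\{\pm1\}=\mathbb{F}_3^*$ be the quadratic character with kernel $G_F$. We also view $\psi$ as a Dirichlet character modulo $|D|$, so that a prime $p$ is inert in $F$ exactly when $\psi(p)=-1$. The congruence $D\equiv5\pmod{24}$ says that $D$ is prime to $6$ and that $2$ and $3$ are both inert in $F$: the polynomial $x^2+x+(1-D)/4$ is irreducible modulo $2$ because $(1-D)/4$ is odd, and $D\equiv 2$ is not a square modulo $3$. Since $D<0$ and $D\neq-3,-4$, the unit group of $F$ is $\{\pm1\}$.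

\begin{proposition}\label{prop:field}
The group $\mathcal{X}$ of continuous homomorphisms $G_F\to\mathbb{F}_3$ unramified outside the prime $2$ of $F$ has order $3$. If $\chi$ generates $\mathcal{X}$, then the fixed field $\widetilde L$ of $\ker\chi$ is totally ramified over $F$ at $2$ and is Galois over $\mathbb{Q}$ with group $S_3$.
\end{proposition}

\begin{proof}
By class field theory $\mathcal{X}=\operatorname{Hom}(\Gamma,\mathbb{F}_3)$, where $\Gamma$ is the quotient of the idele group of $F$ by $F^*$, the archimedean factor $\mathbb{C}^*$ and the local unit groups at the primes $\lambda\neq2$. There is an exact sequence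
\[
1\to U/\{\pm1\}\to\Gamma\to\operatorname{Cl}(F)\to1,\qquad U=(O_F\otimes\mathbb{Z}_2)^*,
\]
and the image of $U$ corresponds to inertia at $2$. Restriction $\operatorname{Hom}(\Gamma,\mathbb{F}_3)\to\operatorname{Hom}(U/\{\pm1\},\mathbb{F}_3)$ is injective because $3\nmid h$, and it is surjective because a homomorphism $f$ on $U/\{\pm1\}$ extends to $\Gamma$ by $\gamma\mapsto h^{-1}f(\gamma^h)$. As $2$ is inert in $F$, the group $U$ is the product of $\mathbb{F}_4^*$ and the pro-$2$ group $1+2(O_F\otimes\mathbb{Z}_2)$, which contains $-1$. Hence $\mathcal{X}\cong\operatorname{Hom}(\mathbb{F}_4^*,\mathbb{F}_3)$ has order $3$, and $\chi$ is nonzero on $U$. So $\widetilde L/F$ is ramified at $2$, and totally ramified because its degree is prime.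

The nontrivial automorphism of $F$ acts on $\mathbb{F}_4^*$ by $x\mapsto x^2=x^{-1}$. The Artin map is compatible with conjugation, so $\chi(\gamma^{-1}g\gamma)=-\chi(g)$ for $g\in G_F$ and $\gamma\in G_{\mathbb{Q}}\setminus G_F$. Therefore $\ker\chi$ is normal in $G_{\mathbb{Q}}$, and $\operatorname{Gal}(\widetilde L/\mathbb{Q})$ is a nonabelian group of order $6$.
\end{proof}

Cyclic cubic extensions of $F$ unramified outside $2$ correspond to subgroups of order $3$ of $\mathcal{X}$, so $\widetilde L$ is the unique such extension. Let $L=L_D$ be a cubic subfield, and write $N=N_{L/\mathbb{Q}}$, $\operatorname{Tr}=\operatorname{Tr}_{L/\mathbb{Q}}$, $T=T_D$ and $R=R_D$. The next lemma shows that $T$ plays the role of the set $T_0$ of Section~\ref{sec:model}.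

\begin{lemma}\label{lem:primes}
The prime $2$ is totally ramified in $L$. A prime $p$ lies in $T$ if and only if exactly one prime of $L$ lies above it. The set $T$ has density $1/3$.
\end{lemma}

\begin{proof}
The group $\operatorname{Gal}(\widetilde L/\mathbb{Q})=S_3$ permutes the three embeddings of $L$ into $\widetilde L$, and the primes of $L$ above $p$ correspond to the orbits of a decomposition group at $p$.

Let $p=2$. The ramification index of $2$ in $\widetilde L$ is divisible by $3$ and $[\widetilde L:L]=2$, so some prime of $L$ above $2$ has ramification index divisible by $3$. Hence $2$ is totally ramified in $L$.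

Let $p\mid D$. Then $p$ is ramified in $F$ and unramified in $\widetilde L/F$, so an inertia group at $p$ has order $2$. It is normal in the decomposition group, and a subgroup of order $2$ of $S_3$ is its own normalizer. So the decomposition group has order $2$ and two orbits: two primes of $L$ lie above $p$, and $p\notin T$.

Let $p\nmid 2D$. Then $p$ is unramified in $\widetilde L$ and the decomposition group is generated by a Frobenius element. There is one orbit exactly when Frobenius is a $3$-cycle, and one unramified prime above $p$ means that $p$ is inert. The Chebotarev density theorem says that, for a finite Galois extension of $\mathbb{Q}$ with group $G$ and a conjugation-stable subset $\mathcal{C}\subseteq G$, the unramified primes with Frobenius class in $\mathcal{C}$ have natural density $|\mathcal{C}|/|G|$. Two of the six elements of $S_3$ are $3$-cycles, so $T$ has density $1/3$.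
\end{proof}

\begin{example}\label{ex:19}
Let $D=-19$ and $f(x)=x^3-2x-2$. This polynomial is Eisenstein at $2$ and has discriminant $-4(-2)^3-27(-2)^2=-76=-19\cdot2^2$. So $K=\mathbb{Q}(\theta)$ with $f(\theta)=0$ is a cubic field whose Galois closure $\widetilde K$ is cyclic cubic over $F=\mathbb{Q}(\sqrt{-19})$ and unramified over $\mathbb{Q}$ outside $2\cdot19$. The discriminant of $K$ differs from $-76$ by a square factor, so it is exactly divisible by $19$. If an inertia group at $19$ had order divisible by $3$, then $19$ would be totally ramified in $K$ and $19^2$ would divide the discriminant. So inertia at $19$ has order $2$, and $\widetilde K/F$ is unramified at the prime above $19$. By uniqueness $\widetilde K=\widetilde L$, and $K=L_{-19}$ up to conjugation. Thus Corollary~\ref{cor:19} is the case $D=-19$ of Theorem~\ref{thm:main}. A prime $q\nmid 38$ lies in $T$ exactly when $f$ has no root modulo $q$. The values of $f$ at $0,1,2,3,4$ are $-2,-3,2,19,54$, so $5\in T$ and $3\notin T$.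
\end{example}

\section{Reduction to the integers}\label{sec:reduction}

For $q\in T$ the algebra $L_q=L\otimes\mathbb{Q}_q$ is a field by Lemma~\ref{lem:primes}, with ring of integers $O_L\otimes\mathbb{Z}_q$. The valuation $v_q$ extends uniquely to $\overline{\mathbb{Q}}_q$, so the three conjugates of $y\in L_q^*$ have the same valuation, and
\begin{equation}\label{eq:val}
v_q(N(y))=3v_q(y),\qquad v_q(\operatorname{Tr}(y))\ge v_q(y).
\end{equation}
The value group of $L_q$ is $\mathbb{Z}$ if $q$ is inert and $\frac13\mathbb{Z}$ if $q=2$. Fix a $\mathbb{Z}$-basis $\eta_1,\eta_2,\eta_3$ of $O_L$ and let $N(u)=N(u_1\eta_1+u_2\eta_2+u_3\eta_3)$, a cubic form with integer coefficients that vanishes on $\mathbb{Q}^3$ only at $u=0$.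

\begin{lemma}\label{lem:values}
The set $\mathcal{V}=\{\operatorname{Tr}(y)^3/N(y):y\in L^*\}$ is diophantine, and $\mathcal{V}\subseteq R$.
\end{lemma}

\begin{proof}
In the coordinates $u$, both $\operatorname{Tr}(y)^3$ and $N(y)$ are polynomials, so $\mathcal{V}$ is diophantine by Lemma~\ref{lem:closure}. For $q\in T$, \eqref{eq:val} gives $v_q(\operatorname{Tr}(y)^3)\ge3v_q(y)=v_q(N(y))$.
\end{proof}

In Example~\ref{ex:19} we have $\operatorname{Tr}(a+\theta)=3a$ and $N(a+\theta)=-f(-a)=a^3-2a+2$ for $a\in\mathbb{Q}$. Taking $a=1,-1,2,3,-3$ shows that $\mathcal{V}$ contains $27$, $-9$, $36$, $729/23$ and $729/19$. In particular $\mathcal{V}\not\subseteq\mathbb{Z}$: at primes outside $T$ the estimate \eqref{eq:val} is not available.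

The analogue of \eqref{eq:gauss} needs numerators with no prime in common with $N(u)$ when $u$ is primitive. The cubes $u_1^3,u_2^3,u_3^3$ serve, and a factor $4$ absorbs the ramification at $2$.

\begin{proposition}\label{prop:reduction}
Let $\mathcal{B}$ be a diophantine set with $\mathbb{Z}\subseteq\mathcal{B}\subseteq R$. Then
\begin{equation}\label{eq:R}
R=\Bigl\{c_0+\frac{4(c_1u_1^3+c_2u_2^3+c_3u_3^3)}{N(u)}:\ c_0,\dots,c_3\in\mathcal{B},\ u\in\mathbb{Q}^3\setminus\{0\}\Bigr\},
\end{equation}
and $R$ is diophantine.
\end{proposition}

\begin{proof}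
The right side of \eqref{eq:R} is diophantine by Lemma~\ref{lem:closure}, applied to $\mathcal{B}^4\times\mathbb{Q}^3$, so it suffices to prove the equality.

\emph{The inclusion $\supseteq$.} Since $\mathcal{B}\subseteq R$ and $R$ is a ring, it is enough to show $4u_i^3/N(u)\in\mathbb{Z}_{(q)}$ for every $q\in T$. This quotient is homogeneous of degree $0$, so we may scale $u$ by a power of $q$ and assume that $u\in\mathbb{Z}_{(q)}^3$ and $u\notin q\mathbb{Z}_{(q)}^3$. Then $\beta=\sum u_i\eta_i$ is an integer of $L_q$ not divisible by $q$, that is, $0\le v_q(\beta)<1$. If $q$ is inert, then $v_q(\beta)=0$ and $v_q(N(u))=0$. If $q=2$, then $v_2(\beta)\le\frac23$ and $v_2(N(u))\le2$. In both cases $v_q(N(u))\le v_q(4)$.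

\emph{The inclusion $\subseteq$.} Let $a/b\in R$ be in lowest terms with $b\ge1$. No prime factor of $b$ lies in $T$; in particular $b$ is odd. For each prime $p\mid b$ choose a prime $\mathfrak{p}_p$ of $L$ above $p$, and put $\mathfrak{b}=\prod_{p\mid b}\mathfrak{p}_p^{v_p(b)}$. Let $h_L$ be the class number of $L$, and let $\beta=\sum u_i\eta_i$ with $u\in\mathbb{Z}^3$ be a generator of the principal ideal $\mathfrak{b}^{h_L}$. The integer $n=N(u)$ is, up to sign, the norm of $\mathfrak{b}^{h_L}$, so $b\mid n$ and every prime factor of $n$ divides $b$.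

Suppose a prime $p$ divides $u_1,u_2,u_3$. Then $p\mid n$, so $p\mid b$, and every prime of $L$ above $p$ divides $\beta$. But $\mathfrak{p}_p$ is the only prime above $p$ dividing $\beta$, while at least two primes lie above $p$ by Lemma~\ref{lem:primes}. Hence $\gcd(u_1,u_2,u_3)=1$. As $n$ is odd, $\gcd(n,4u_1^3,4u_2^3,4u_3^3)=1$, and there are $c_0,\dots,c_3\in\mathbb{Z}\subseteq\mathcal{B}$ with $c_0n+4\sum c_iu_i^3=a\cdot(n/b)$. Dividing by $n$ writes $a/b$ in the required form.
\end{proof}

\section{The plane cubic \texorpdfstring{$tN(y)=\operatorname{Tr}(y)^3$}{tN(y)=Tr(y)3} as a torsor}\label{sec:curve}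

We now need a large supply of elements of $\mathcal{V}$. This section and the next prove the following.

\begin{proposition}\label{prop:key}
Let $A,B,C$ be primes, all congruent to $1$ modulo $3$ and all inert in $F$, with $A=27C+4B$. Then $A/C\in\mathcal{V}$.
\end{proposition}

For $D=-19$, quadratic reciprocity shows that $p$ is inert in $F$ when $p$ is a nonsquare modulo $19$, that is, a nonzero residue other than $1,4,5,6,7,9,11,16,17$. The primes $C=13$, $B=109\equiv14$ and $A=787\equiv8$ are nonsquares modulo $19$, are $1$ modulo $3$, and satisfy $787=27\cdot13+4\cdot109$. So $787/13=\operatorname{Tr}(y)^3/N(y)$ for some $y\in\mathbb{Q}(\theta)$. The proof shows that $y$ exists without producing it.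

Fix $A,B,C$ as in the proposition; they are prime to $6D$. Put $t=A/C$, so that $t\neq0$ and $t-27=4B/C\ne0$. Let $Y$ be the plane cubic $tN(y)=\operatorname{Tr}(y)^3$ in the projective plane with coordinates $u_1,u_2,u_3$, where $y=\sum u_i\eta_i$. A rational point of $Y$ is given by some $y\in L^*$, and then $N(y)\ne0$ and $t\in\mathcal{V}$. \emph{So we must show that $Y(\mathbb{Q})\neq\emptyset$.} Over $\widetilde L$ the norm becomes a product of three linear forms and the trace becomes their sum, so we begin with this split form of $Y$.

\subsection*{The split curve}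
Let $E_0\subset\mathbb{P}^2$ be the curve $tX_1X_2X_3=(X_1+X_2+X_3)^3$. The linear substitution
\[
X_1=y,\qquad X_2=-(y+Ax+A^2Cz),\qquad X_3=A^2Cz
\]
gives $X_1+X_2+X_3=-Ax$ and $tX_1X_2X_3=-A^3yz(y+Ax+A^2Cz)$. So $E_0$ is the Weierstrass curve
\begin{equation}\label{eq:weier}
y^2+Axy+A^2Cy=x^3,
\end{equation}
whose point at infinity is $O=(1:-1:0)$ in the coordinates $X_i$. An equation $y^2+a_1xy+a_3y=x^3$ has $b_2=a_1^2$, $b_4=a_1a_3$, $b_6=a_3^2$, $b_8=0$, hence $\Delta=-8b_4^3-27b_6^2+9b_2b_4b_6=a_3^3(a_1^3-27a_3)$ and $c_4=b_2^2-24b_4=a_1(a_1^3-24a_3)$. For \eqref{eq:weier} this gives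
\begin{equation}\label{eq:disc}
\Delta=A^8C^3(A-27C)=4A^8BC^3,\qquad c_4=A^3(A-24C).
\end{equation}
Since $\Delta\neq0$, the curve $E_0$ with origin $O$ is an elliptic curve over $\mathbb{Q}$. Formula \eqref{eq:disc} explains the shape of Proposition~\ref{prop:key}: the primes of bad reduction divide the numerator or denominator of $t$ or of $t-27$, and the hypotheses prescribe all of them.

The group $S_3$ acts on $E_0$ by permuting $X_1,X_2,X_3$, and these automorphisms are defined over $\mathbb{Q}$.

\begin{lemma}\label{lem:S3}
Let $\Phi_0=\{O,(0,0),(0,-A^2C)\}\subseteq E_0(\mathbb{Q})$, in the coordinates of \eqref{eq:weier}. Then $\Phi_0$ is a subgroup of order $3$, and each $\pi\in S_3$ acts by $P\mapsto\operatorname{sgn}(\pi)P+\pi(O)$ with $\pi(O)\in\Phi_0$. The map $\pi\mapsto\pi(O)$ restricts to an isomorphism $A_3\to\Phi_0$.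
\end{lemma}

\begin{proof}
The transposition of $X_1$ and $X_2$ fixes $x,z$ and sends $y$ to $-(y+Ax+A^2Cz)$, which is the map $P\mapsto-P$ on \eqref{eq:weier}. The fixed points of a $3$-cycle in $\mathbb{P}^2$ are the points $(1:\zeta:\zeta^2)$ with $\zeta^3=1$. None lies on $E_0$: for $\zeta=1$ the equation reads $t=27$, and for $\zeta\ne1$ it reads $t=0$. Every automorphism of the curve $E_0$ has the form $P\mapsto uP+Q$ with $u$ an automorphism fixing $O$. If $u\ne1$, then $1-u$ is a nonzero endomorphism, hence surjective on $\overline{\mathbb{Q}}$-points, and a solution of $(1-u)P=Q$ is a fixed point. So the $3$-cycles are nontrivial translations, and $A_3$ acts by translation by the points of the orbit of $O$. This orbit consists of $(1:-1:0)$, $(0:1:-1)$ and $(-1:0:1)$, which are $O$, $(0,0)$ and $(0,-A^2C)$. Every $\pi\in S_3$ is an element of $A_3$ or an element of $A_3$ composed with the transposition above, and the formula follows.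
\end{proof}

\subsection*{Twisting}
Let $\sigma_1,\sigma_2,\sigma_3$ be the embeddings of $L$ into $\overline{\mathbb{Q}}$, and define $\rho\colon G_{\mathbb{Q}}\to S_3$ by $g\sigma_i=\sigma_{\rho(g)i}$. The kernel of $\rho$ is $G_{\widetilde L}$, and $\operatorname{sgn}\rho=\psi$ because $F$ is the only quadratic subfield of $\widetilde L$. The linear forms $X_i=\sum_j\sigma_i(\eta_j)u_j$ have product $N$ and sum $\operatorname{Tr}$, so they define an isomorphism $\iota\colon Y\to E_0$ over $\overline{\mathbb{Q}}$. For $g\in G_{\mathbb{Q}}$ the $i$th coordinate of $\iota(gy)$ is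
\[
\sum_j\sigma_i(\eta_j)\,g(u_j)=g\Bigl(\sum_j\sigma_{\rho(g)^{-1}i}(\eta_j)\,u_j\Bigr).
\]
With $\pi\in S_3$ acting by $(\pi X)_i=X_{\pi^{-1}i}$, this says
\begin{equation}\label{eq:iota}
\iota(gy)=\rho(g)\,g\,\iota(y)=\psi(g)\,g\,\iota(y)+\kappa_0(g),\qquad \kappa_0(g):=\rho(g)(O)\in\Phi_0,
\end{equation}
by Lemma~\ref{lem:S3}. The sign $\psi(g)$ shows that the elliptic curve acting on $Y$ over $\mathbb{Q}$ is not $E_0$ but its quadratic twist. Let $E$ be the quadratic twist of $E_0$ by $\psi$: an elliptic curve over $\mathbb{Q}$ with an isomorphism $\nu\colon E\to E_0$ over $F$ such that $\nu(ge)=\psi(g)\,g\,\nu(e)$. Put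
\[
\Phi=\nu^{-1}(\Phi_0),\qquad\kappa(g)=\nu^{-1}(\kappa_0(g))\in\Phi .
\]
The points of $\Phi_0$ are rational, so $\Phi$ is a $G_{\mathbb{Q}}$-stable subgroup of $E[3]$ isomorphic to $\mathbb{F}_3(\psi)$.

\begin{lemma}\label{lem:torsor}
The map $\kappa$ is a $1$-cocycle $G_{\mathbb{Q}}\to\Phi$, and its restriction to $G_F$ is $\pm\chi$ under an identification $\Phi\cong\mathbb{F}_3$. If the image of the class of $\kappa$ in $H^1(\mathbb{Q},E)$ is zero, then $Y(\mathbb{Q})\neq\emptyset$.
\end{lemma}

\begin{proof}
Let $E(\overline{\mathbb{Q}})$ act on $Y(\overline{\mathbb{Q}})$ by $e\cdot y=\iota^{-1}(\nu(e)+\iota(y))$. This action is simply transitive, and by \eqref{eq:iota}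
\[
\iota(g(e\cdot y))=\psi(g)g\nu(e)+\psi(g)g\iota(y)+\kappa_0(g)=\nu(ge)+\iota(gy),
\]
so $g(e\cdot y)=(ge)\cdot(gy)$. In other words, $Y$ is a torsor under $E$ over $\mathbb{Q}$. For $y_0=\iota^{-1}(O)$, \eqref{eq:iota} gives $gy_0=\kappa(g)\cdot y_0$. Therefore $g_1g_2y_0=g_1(\kappa(g_2)\cdot y_0)=(g_1\kappa(g_2)+\kappa(g_1))\cdot y_0$, which is the cocycle identity. If $\kappa(g)=ge-e$ for some $e\in E(\overline{\mathbb{Q}})$ and all $g$, then $g((-e)\cdot y_0)=(-ge+\kappa(g))\cdot y_0=(-e)\cdot y_0$, so $(-e)\cdot y_0$ is a rational point of $Y$. Finally, on $G_F$ the map $\kappa$ is the composite of $\rho\colon G_F\to A_3$ with the isomorphisms $A_3\cong\Phi_0\cong\Phi$. This is a homomorphism with kernel $G_{\widetilde L}=\ker\chi$, hence $\pm\chi$.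
\end{proof}

We write $\kappa$ also for the class in $H^1(\mathbb{Q},\Phi)$. It is nonzero, since its restriction to $H^1(F,\Phi)=\operatorname{Hom}(G_F,\Phi)$ is $\pm\chi$.

\section{Descent by a 3-isogeny}\label{sec:descent}

We must show that $\kappa$ dies in $H^1(\mathbb{Q},E)$. The plan is to show that it dies locally everywhere, so that it defines an element of the Tate--Shafarevich group, and that the $3$-Selmer group of $E$ contains nothing but its multiples. A Selmer group of order $3$ leaves so little room that two general theorems force $\operatorname{Sha}(E/\mathbb{Q})[3]=0$.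

\subsection*{Selmer groups}
Let $\lambda\colon E_1\to E_2$ be an isogeny of elliptic curves over $\mathbb{Q}$ with kernel $M$. For each place $v$ the sequence $0\to M\to E_1(\overline{\mathbb{Q}}_v)\to E_2(\overline{\mathbb{Q}}_v)\to0$ gives an exact sequence
\[
0\to E_2(\mathbb{Q}_v)/\lambda E_1(\mathbb{Q}_v)\to H^1(\mathbb{Q}_v,M)\to H^1(\mathbb{Q}_v,E_1),
\]
where $Q$ maps to the class of $g\mapsto gP-P$ for any $P$ with $\lambda(P)=Q$. The image of the first map is the \emph{local Kummer image} of $\lambda$ at $v$. The Selmer group $\operatorname{Sel}_\lambda(E_1)$ consists of the classes in $H^1(\mathbb{Q},M)$ that lie in the local Kummer image at every $v$; equivalently, it is the kernel of $H^1(\mathbb{Q},M)\to\prod_vH^1(\mathbb{Q}_v,E_1)$. For an elliptic curve $E_1$ over $\mathbb{Q}$, $\operatorname{Sha}(E_1/\mathbb{Q})$ is the kernel of $H^1(\mathbb{Q},E_1)\to\prod_vH^1(\mathbb{Q}_v,E_1)$, and $\operatorname{Sel}_{p^\infty}(E_1/\mathbb{Q})$ is the kernel of $H^1(\mathbb{Q},E_1[p^\infty])\to\prod_vH^1(\mathbb{Q}_v,E_1)$. There is an exact sequence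
\begin{equation}\label{eq:selinf}
0\to E_1(\mathbb{Q})\otimes\mathbb{Q}_p/\mathbb{Z}_p\to\operatorname{Sel}_{p^\infty}(E_1/\mathbb{Q})\to\operatorname{Sha}(E_1/\mathbb{Q})[p^\infty]\to0 .
\end{equation}
The middle group is isomorphic to $(\mathbb{Q}_p/\mathbb{Z}_p)^r$ plus a finite group, and $r$ is its \emph{corank}.

Let $\varphi\colon E\to E'=E/\Phi$ be the quotient isogeny and $\widehat\varphi\colon E'\to E$ its dual, so that $\widehat\varphi\varphi=3$. Let $\Phi'=\ker\widehat\varphi$. Let $\omega$ be the mod $3$ cyclotomic character, so $\mu_3\cong\mathbb{F}_3(\omega)$; it is ramified only at $3$, and $\omega(p)=1$ exactly when $p\equiv1\pmod3$. The Weil pairing gives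
\[
\Phi'\cong\operatorname{Hom}(\Phi,\mu_3)\cong\mathbb{F}_3(\psi\omega).
\]
Let $\mathcal{L}_v\subseteq H^1(\mathbb{Q}_v,\Phi)$ and $\mathcal{L}'_v\subseteq H^1(\mathbb{Q}_v,\Phi')$ be the local Kummer images of $\varphi$ and $\widehat\varphi$.

\subsection*{Local conditions}
We use two textbook facts about a finite $G_{\mathbb{Q}_p}$-module $M$ of order $3$ with $p\neq3$. Local Tate duality says that $H^2(\mathbb{Q}_p,M)$ is dual to $H^0(\mathbb{Q}_p,\operatorname{Hom}(M,\mu_3))$, and the Euler characteristic formula says that $|H^1(\mathbb{Q}_p,M)|=|H^0(\mathbb{Q}_p,M)|\cdot|H^2(\mathbb{Q}_p,M)|$. For any prime $\ell$, a class in $H^1(\mathbb{Q}_\ell,M)$ is \emph{unramified} if it restricts to zero on the inertia group $I_\ell$. The unramified classes form a subgroup $H^1_{\mathrm{ur}}(\mathbb{Q}_\ell,M)$, and if $I_\ell$ acts trivially on $M$ this subgroup is isomorphic to $M/(\operatorname{Frob}_\ell-1)M$.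

At most primes of bad reduction the reduction type is irrelevant, because there is no cohomology at all.

\begin{lemma}\label{lem:silent}
If $v=\infty$, or $v\in\{A,B,C\}$, or $v$ is a prime dividing $D$, then $H^1(\mathbb{Q}_v,\Phi)=H^1(\mathbb{Q}_v,\Phi')=0$.
\end{lemma}

\begin{proof}
For $v=\infty$ the Galois group has order $2$ and the modules have order $3$. Let $v=p$ be one of the primes listed; then $p\ne3$. The modules $\Phi$ and $\Phi'$ are dual to each other, so by the two facts above both $H^1$ have order $|H^0(\mathbb{Q}_p,\Phi)|\cdot|H^0(\mathbb{Q}_p,\Phi')|$. It suffices to show that $\psi$ and $\psi\omega$ are both nontrivial on $G_{\mathbb{Q}_p}$. If $p\in\{A,B,C\}$, then $\psi(p)=-1$ and $\omega(p)=1$, so both characters send Frobenius to $-1$. If $p\mid D$, then $\psi$ is ramified at $p$ and $\omega$ is not, so both characters are ramified.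
\end{proof}

For a prime $p\nmid3D$ the two conditions $\psi(p)=-1$ and $\psi\omega(p)=-1$ hold exactly when $p$ is inert in $F$ and $p\equiv1\pmod3$; for any other such $p$ both $H^1$ are nonzero. This is the reason for the hypotheses on $A,B,C$. It also explains the factor $4$. For odd $A$ and $C$ the number $A-27C$ is even, and if $A-27C=2^kB$ with $A\equiv B\equiv1\pmod3$, then $k$ is even.

\begin{lemma}\label{lem:good}
Let $\ell$ be a prime and $\lambda\colon E_1\to E_2$ an isogeny of degree $3$ of elliptic curves over $\mathbb{Q}_\ell$ with good reduction, with kernel $M$. Suppose that reduction $E_1(\overline{\mathbb{Q}}_\ell)\to\widetilde E_1(\overline{\mathbb{F}}_\ell)$ is injective on $M$, which is automatic if $\ell\ne3$. Then the local Kummer image of $\lambda$ is $H^1_{\mathrm{ur}}(\mathbb{Q}_\ell,M)$.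
\end{lemma}

\begin{proof}
Reduction is Galois equivariant and $I_\ell$ acts trivially on the target, so $I_\ell$ acts trivially on $M$. The isogeny $\lambda$ extends to the smooth models over $\mathbb{Z}_\ell$ and reduces to an isogeny $\widetilde\lambda$ of degree $3$. Its kernel contains the three distinct reductions of the points of $M$, so these are the whole kernel and $\widetilde\lambda$ is separable. On formal groups $\lambda$ is a power series $cZ+\cdots\in\mathbb{Z}_\ell[[Z]]$, and $c$ is a unit because a separable isogeny has nonzero differential. Such a series is invertible, so for every finite unramified extension $K/\mathbb{Q}_\ell$ the map $\lambda$ is a bijection between the kernels of reduction in $E_1(K)$ and $E_2(K)$.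

Let $Q\in E_2(\mathbb{Q}_\ell)$. Its reduction is $\widetilde\lambda(\widetilde P)$ for a point $\widetilde P$ over a finite field, which lifts by Hensel's lemma to $P\in E_1(K)$ with $K$ finite unramified. Then $Q-\lambda(P)$ reduces to zero, so $Q\in\lambda E_1(K)$, and the Kummer class of $Q$ vanishes on $I_\ell$. Thus the Kummer image lies in $H^1_{\mathrm{ur}}(\mathbb{Q}_\ell,M)$. To compare orders, apply the snake lemma to $\lambda$ acting on the sequences (kernel of reduction) $\to E_i(\mathbb{Q}_\ell)\to\widetilde E_i(\mathbb{F}_\ell)$: the cokernel of $\lambda$ on $\mathbb{Q}_\ell$-points is the cokernel of $\widetilde\lambda$ on $\mathbb{F}_\ell$-points. Isogenous curves over $\mathbb{F}_\ell$ have the same number of points, so this cokernel has the same order as the kernel of $\widetilde\lambda$ on $\mathbb{F}_\ell$-points. That kernel is $\ker(\operatorname{Frob}_\ell-1\mid M)$, which has the same order as $M/(\operatorname{Frob}_\ell-1)M$.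
\end{proof}

\begin{lemma}\label{lem:local}
The remaining local conditions are as follows.
\begin{enumerate}
\item[(a)] If $\ell\nmid6DABC$, then $\mathcal{L}_\ell=H^1_{\mathrm{ur}}(\mathbb{Q}_\ell,\Phi)$ and $\mathcal{L}'_\ell=H^1_{\mathrm{ur}}(\mathbb{Q}_\ell,\Phi')$.
\item[(b)] The curve $E$ has good reduction at $3$, and $\mathcal{L}_3=H^1_{\mathrm{ur}}(\mathbb{Q}_3,\Phi)=0$.
\item[(c)] $\mathcal{L}_2=H^1(\mathbb{Q}_2,\Phi)$ and $\mathcal{L}'_2=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\ell\nmid 2DABC$. Then $E_0$ has good reduction at $\ell$ by \eqref{eq:disc}. Since $E$ and $E_0$ are isomorphic over $F$, in which $\ell$ is unramified, $E$ has good reduction at $\ell$, and so does the isogenous curve $E'$. For $\ell\ne3$, Lemma~\ref{lem:good} applied to $\varphi$ and $\widehat\varphi$ gives (a). For $\ell=3$, the points $O,(0,0),(0,-A^2C)$ of $\Phi_0$ have distinct reductions because $3\nmid A^2C$; transporting by $\nu$, reduction is injective on $\Phi$. So $\mathcal{L}_3=H^1_{\mathrm{ur}}(\mathbb{Q}_3,\Phi)$ by Lemma~\ref{lem:good}. Frobenius acts on $\Phi$ by $\psi(3)=-1$,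 so this group is $\Phi/2\Phi=0$. This proves (b).

For (c), note that $c_4$ is odd and $v_2(\Delta)=2$ by \eqref{eq:disc}, so $E_0$ has multiplicative reduction at $2$. Modulo $2$ the equation \eqref{eq:weier} is $y^2+xy+y=x^3$, and the substitution $x=1+\xi$, $y=1+\upsilon$ turns it into $\upsilon^2+\xi\upsilon+\xi^2=\xi^3$. The tangent directions at the node are not defined over $\mathbb{F}_2$, so the reduction is nonsplit. Recall Tate's theory: an elliptic curve over $\mathbb{Q}_2$ with split multiplicative reduction admits a Galois equivariant isomorphism from its group of $\overline{\mathbb{Q}}_2$-points to $\overline{\mathbb{Q}}_2^{\,*}/\mathsf{q}^{\mathbb{Z}}$ for some $\mathsf{q}\in\mathbb{Q}_2^*$ with $v_2(\mathsf{q})>0$, and the twist of a curve with nonsplit multiplicative reduction by the unramified quadratic character has split multiplicative reduction. As $2$ is inert in $F$, the restriction of $\psi$ to $G_{\mathbb{Q}_2}$ is this character. So $E(\overline{\mathbb{Q}}_2)=\overline{\mathbb{Q}}_2^{\,*}/\mathsf{q}^{\mathbb{Z}}$.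

Sending a class $x$ with $x^3=\mathsf{q}^n$ to $n$ modulo $3$ gives an exact sequence $0\to\mu_3\to E[3]\to\mathbb{Z}/3\to0$ with trivial action on the quotient. A stable subgroup of order $3$ other than $\mu_3$ maps isomorphically to $\mathbb{Z}/3$ and so has trivial action. Since $G_{\mathbb{Q}_2}$ acts nontrivially on $\Phi$, we get $\Phi=\mu_3$. The map $x\mapsto x^3$ from $\overline{\mathbb{Q}}_2^{\,*}/\mathsf{q}^{\mathbb{Z}}$ onto $\overline{\mathbb{Q}}_2^{\,*}/\mathsf{q}^{3\mathbb{Z}}$ is equivariant with kernel $\mu_3$. It therefore identifies $E'(\overline{\mathbb{Q}}_2)=E(\overline{\mathbb{Q}}_2)/\Phi$ with $\overline{\mathbb{Q}}_2^{\,*}/\mathsf{q}^{3\mathbb{Z}}$ and $\varphi$ with cubing, and $\widehat\varphi\varphi=3$ forces $\widehat\varphi$ to be the natural projection. Because $H^1(\mathbb{Q}_2,\mathbb{Z})=0$, taking invariants gives $E(\mathbb{Q}_2)=\mathbb{Q}_2^*/\mathsf{q}^{\mathbb{Z}}$ and $E'(\mathbb{Q}_2)=\mathbb{Q}_2^*/\mathsf{q}^{3\mathbb{Z}}$. The Kummer map of $\varphi$ is the surjection $\mathbb{Q}_2^*/\mathsf{q}^{3\mathbb{Z}}\to\mathbb{Q}_2^*/\mathbb{Q}_2^{*3}=H^1(\mathbb{Q}_2,\mu_3)$,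 so $\mathcal{L}_2$ is everything. The projection $E'(\mathbb{Q}_2)\to E(\mathbb{Q}_2)$ is surjective, so $\mathcal{L}'_2=0$.
\end{proof}

Part (c) is what lets $\kappa$ into the Selmer group: $\kappa$ is ramified at $2$, so by Lemma~\ref{lem:good} it would violate the local condition if $E$ had good reduction there. We have not computed $\mathcal{L}'_3$; it will not be needed.

\subsection*{The global computation}
Since $[F:\mathbb{Q}]=2$ is prime to $3$, the inflation--restriction sequence shows that for a module $M$ of order $3$ restriction $H^1(\mathbb{Q},M)\to H^1(F,M)$ is injective with image the $\operatorname{Gal}(F/\mathbb{Q})$-invariants. Over $F$ the module $\Phi$ is trivial and $\Phi'$ is $\mu_3$. So $H^1(\mathbb{Q},\Phi)$ embeds in $\operatorname{Hom}(G_F,\mathbb{F}_3)$. On $H^1(F,\Phi')=F^*/F^{*3}$ the nontrivial automorphism acts by the natural action twisted by the sign $\psi$, that is, by $\alpha\mapsto\overline\alpha^{\,-1}$. Hence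
\begin{equation}\label{eq:minus}
H^1(\mathbb{Q},\Phi')=\{\alpha\in F^*/F^{*3}:\ \alpha\overline\alpha\in F^{*3}\}.
\end{equation}

\begin{proposition}\label{prop:selmer}
We have $\operatorname{Sel}_{\widehat\varphi}(E')=0$ and $\operatorname{Sel}_\varphi(E)=\mathbb{F}_3\kappa$. Moreover $E(\mathbb{Q})[3]=0$ and $\operatorname{Sel}_3(E)\cong\mathbb{Z}/3$.
\end{proposition}

\begin{proof}
Let $\alpha\in F^*$ represent an element of $\operatorname{Sel}_{\widehat\varphi}(E')$. By Lemmas~\ref{lem:silent} and~\ref{lem:local} the class is unramified or zero at every prime $\ell\neq3$. So for each prime $\mathfrak{l}\nmid3$ of $F$ the element $\alpha$ is a cube in the maximal unramified extension of $F_{\mathfrak{l}}$, and $3\mid v_{\mathfrak{l}}(\alpha)$. The prime $\mathfrak{l}=3O_F$ is stable under conjugation because $3$ is inert, so \eqref{eq:minus} gives $2v_{\mathfrak{l}}(\alpha)\equiv0\pmod3$ there. Thus $(\alpha)=\mathfrak{a}^3$ for a fractional ideal $\mathfrak{a}$. As $3\nmid h$, the ideal $\mathfrak{a}$ is principal, so $\alpha$ is a unit times a cube. The units $\pm1$ are cubes, so $\alpha$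 is a cube.

By the same two lemmas, an element of $\operatorname{Sel}_\varphi(E)$ is unramified or zero at every prime $\ell\neq2$, so it restricts to a homomorphism $G_F\to\mathbb{F}_3$ unramified outside $2$. By Proposition~\ref{prop:field}, $\operatorname{Sel}_\varphi(E)$ has order at most $3$. It remains to check that the nonzero class $\kappa$ satisfies all local conditions. If $\ell\nmid2DABC$, then $I_\ell\subseteq G_F$ and $\kappa|_{I_\ell}=\pm\chi|_{I_\ell}=0$, so $\kappa$ lies in $H^1_{\mathrm{ur}}(\mathbb{Q}_\ell,\Phi)=\mathcal{L}_\ell$; this includes $\ell=3$. At $2$ there is no condition, and at the remaining places the cohomology vanishes.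

Consider the exact sequence $0\to\Phi\to E[3]\to\Phi'\to0$, in which the second map is $\varphi$. The character $\psi$ is nontrivial, and $\psi\omega$ is nontrivial because it is ramified at $3$. So $H^0(\mathbb{Q},\Phi)=H^0(\mathbb{Q},\Phi')=0$, which gives $E(\mathbb{Q})[3]=0$ and an exact sequence
\[
0\to H^1(\mathbb{Q},\Phi)\to H^1(\mathbb{Q},E[3])\to H^1(\mathbb{Q},\Phi').
\]
A class in $\operatorname{Sel}_3(E)$ dies in each $H^1(\mathbb{Q}_v,E)$, so its image dies in each $H^1(\mathbb{Q}_v,E')$ and lies in $\operatorname{Sel}_{\widehat\varphi}(E')=0$. Hence the class comes from $H^1(\mathbb{Q},\Phi)$. A class in $H^1(\mathbb{Q},\Phi)$ and its image in $H^1(\mathbb{Q},E[3])$ have the same image in each $H^1(\mathbb{Q}_v,E)$, so $\operatorname{Sel}_\varphi(E)\to\operatorname{Sel}_3(E)$ is an isomorphism.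
\end{proof}

The conditions defining $\mathfrak{D}$ were all used here. If $3\mid h$, then $\mathcal{X}$ contains unramified characters and $\mathfrak{a}$ need not be principal. If $D$ were positive, a fundamental unit $\epsilon$ would satisfy $\epsilon\overline\epsilon=\pm1$ and have valuation $0$ everywhere without being a cube, so the first paragraph of the proof would break down.

\subsection*{From the Selmer group to a rational point}
We quote two theorems.

\begin{theorem}[Cassels \cite{Cassels}]\label{thm:cassels}
For an elliptic curve $E_1$ over $\mathbb{Q}$, the quotient of $\operatorname{Sha}(E_1/\mathbb{Q})[3^\infty]$ by its maximal divisible subgroup is finite and carries a nondegenerate alternating pairing.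
\end{theorem}

\begin{theorem}[Castella--Grossi--Lee--Skinner \cite{CGLS}, the $p$-converse theorem of the introduction]\label{thm:cgls}
Let $E_1$ be an elliptic curve over $\mathbb{Q}$ and $p>2$ a prime of good reduction. Suppose that $E_1$ admits a cyclic $p$-isogeny over $\mathbb{Q}$ with kernel $\mathbb{F}_p(\phi)$, where the restriction of $\phi$ to $G_{\mathbb{Q}_p}$ is neither trivial nor the mod $p$ cyclotomic character. If $\operatorname{Sel}_{p^\infty}(E_1/\mathbb{Q})$ has corank $1$, then $\operatorname{ord}_{s=1}L(E_1,s)=1$, and hence $E_1(\mathbb{Q})$ has rank $1$ and $\operatorname{Sha}(E_1/\mathbb{Q})$ is finite.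
\end{theorem}

\begin{proof}[Proof of Proposition~\ref{prop:key}]
Put $\Sigma=\operatorname{Sel}_{3^\infty}(E/\mathbb{Q})$. Since $E(\mathbb{Q})[3^\infty]=0$, the sequence $0\to E[3]\to E[3^\infty]\to E[3^\infty]\to0$ identifies $H^1(\mathbb{Q},E[3])$ with the $3$-torsion of $H^1(\mathbb{Q},E[3^\infty])$. The local conditions correspond, so $\Sigma[3]=\operatorname{Sel}_3(E)\cong\mathbb{Z}/3$ by Proposition~\ref{prop:selmer}. Therefore $\Sigma$ is isomorphic either to $\mathbb{Z}/3^k$ with $k\ge1$ or to $\mathbb{Q}_3/\mathbb{Z}_3$.

Suppose $\Sigma\cong\mathbb{Z}/3^k$. The divisible subgroup $E(\mathbb{Q})\otimes\mathbb{Q}_3/\mathbb{Z}_3$ in \eqref{eq:selinf} is then zero, so $\operatorname{Sha}(E/\mathbb{Q})[3^\infty]\cong\mathbb{Z}/3^k$. An alternating pairing on a cyclic group vanishes, since it vanishes on the pair formed by a generator and itself. This contradicts Theorem~\ref{thm:cassels}. Hence $\Sigma\cong\mathbb{Q}_3/\mathbb{Z}_3$ has corank $1$.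

Theorem~\ref{thm:cassels} does not exclude that $E(\mathbb{Q})$ has rank $0$ and $\operatorname{Sha}(E/\mathbb{Q})[3^\infty]$ is the divisible group $\mathbb{Q}_3/\mathbb{Z}_3$; for this we use Theorem~\ref{thm:cgls} with $p=3$. The curve $E$ has good reduction at $3$ by Lemma~\ref{lem:local}(b), and $\varphi$ has kernel $\mathbb{F}_3(\psi)$. As $3$ is inert in $F$, the restriction of $\psi$ to $G_{\mathbb{Q}_3}$ is nontrivial and unramified, while that of $\omega$ is ramified; so it is neither $1$ nor $\omega$. (If $3$ were split in $F$, the restriction would be trivial and the theorem would not apply.) We conclude that $E(\mathbb{Q})$ has rank $1$. Then $E(\mathbb{Q})\otimes\mathbb{Q}_3/\mathbb{Z}_3\cong\mathbb{Q}_3/\mathbb{Z}_3$ is an infinite subgroup of $\Sigma\cong\mathbb{Q}_3/\mathbb{Z}_3$, whose proper subgroups are finite. So it is all of $\Sigma$, and $\operatorname{Sha}(E/\mathbb{Q})[3^\infty]=0$ by \eqref{eq:selinf}.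

Since $\kappa\in\operatorname{Sel}_\varphi(E)$ and $3\kappa=0$, the image of $\kappa$ in $H^1(\mathbb{Q},E)$ lies in $\operatorname{Sha}(E/\mathbb{Q})[3]=0$. By Lemma~\ref{lem:torsor}, $Y(\mathbb{Q})\ne\emptyset$.
\end{proof}

\section{Integers as sums of values}\label{sec:integers}

The elements of $\mathcal{V}$ given by Proposition~\ref{prop:key} have the form $27+4B/C$ and are not integers. The sum of two of them with the same $C$ is $54+4(B_1+B_2)/C$, which equals the integer $54+4m$ when $B_1+B_2=mC$. For fixed $m$ this leaves two free parameters $C$ and $B_1$, and five linear forms in them, namely $C,B_1,B_2,A_1,A_2$, must take prime values simultaneously. The following theorem covers such systems. Let $\Lambda$ be the von Mangoldt function: $\Lambda(n)=\log p$ if $n=p^j$ with $p$ prime and $j\ge1$, and $\Lambda(n)=0$ for all other integers $n$.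

\begin{theorem}[Green--Tao \cite{GT1}, made unconditional by \cite{GT2,GTZ}]\label{thm:gt}
Fix affine-linear forms $f_1,\dots,f_k\colon\mathbb{Z}^d\to\mathbb{Z}$ whose homogeneous parts are nonzero and pairwise non-proportional. For $K\subseteq[-H,H]^d$ convex,
\[
\sum_{n\in K\cap\mathbb{Z}^d}\ \prod_{i=1}^k\Lambda(f_i(n))=\beta_\infty\prod_p\beta_p+o(H^d)\qquad(H\to\infty),
\]
where $\beta_\infty$ is the volume of the part of $K$ on which all $f_i$ are positive, and $\beta_p$ is $\bigl(\frac p{p-1}\bigr)^k$ times the proportion of $n\in(\mathbb{Z}/p)^d$ with $p\nmid\prod_if_i(n)$.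
\end{theorem}

All five primes must be $1$ modulo $3$ and satisfy $\psi=-1$. We arrange this by congruences. The identity $27+9=36$ shows that if $4B\equiv9C\pmod{|D|}$, then $A=27C+4B\equiv36C$, so that $A$, $B$ and $C$ differ by squares modulo $|D|$. Imposing this on both $B_1$ and $B_2$ forces $4m\equiv18$. Accordingly, let $m_0$ be an integer with $m_0\equiv2\pmod6$ and $2m_0\equiv9\pmod{|D|}$, which exists because $D$ is prime to $6$.

\begin{proposition}\label{prop:sums}
If $m>0$ and $m\equiv m_0\pmod{6|D|}$, then $54+4m\in\mathcal{V}+\mathcal{V}$.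
\end{proposition}

For $D=-19$ one can take $m_0=14$, and the proposition says that $110+456j\in\mathcal{V}+\mathcal{V}$ for all $j\ge0$.

\begin{proof}
Recall that $\psi(2)=-1$. Choose positive integers $c_0\equiv b_0\equiv1\pmod6$ with $c_0\equiv2$ and $4b_0\equiv18\pmod{|D|}$. For $n=(n_1,n_2)\in\mathbb{Z}^2$ define five affine-linear forms
\[
C=6|D|n_1+c_0,\quad B_1=6|D|n_2+b_0,\quad B_2=mC-B_1,\quad A_i=27C+4B_i\quad(i=1,2).
\]

\emph{Congruences.} Modulo $6$ we have $C\equiv B_1\equiv1$, $B_2\equiv2-1=1$ and $A_i\equiv31\equiv1$. Modulo $|D|$ we have $C\equiv2$, $4B_1\equiv18$, $4B_2=4mC-4B_1\equiv36-18=18$ and $A_i\equiv54+18=72$. Thus all five values are prime to $6D$, and modulo $|D|$ each is $2$ times the square of a unit ($1$, $9/4$ or $36$). So any prime value of one of the forms is $1$ modulo $3$ and inert in $F$.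

\emph{Non-proportionality.} The homogeneous parts are $6|D|$ times the forms in $(n_1,n_2)$ with coefficient vectors
\[
(1,0),\quad(0,1),\quad(m,-1),\quad(27,4),\quad(27+4m,-4).
\]
The ten $2\times2$ determinants are, up to sign, $1$, $1$, $4$, $4$, $m$, $27$, $27$, $27+4m$, $27+4m$ and $4(54+4m)$. None vanishes, since $m>0$.

\emph{The archimedean factor.} Let $K\subseteq[-H,H]^2$ be the convex set defined by $C>0$, $B_1>0$, $B_2>0$. On $K$ the forms $A_i$ are positive too, so $\beta_\infty=\operatorname{vol}(K)$. On the square $H/2\le n_1\le H$, $0\le n_2\le H/2$ we have $C>3|D|H$ and $0<B_1\le3|D|H+b_0$, and $m\ge2$, so $B_2>3|D|H-b_0$. For large $H$ the square lies in $K$, and $\beta_\infty\ge H^2/4$.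

\emph{The local factors.} If $p\mid6D$, all five values are prime to $p$, so $\beta_p=(p/(p-1))^5>0$. If $p\nmid6D$, then $p\ge5$ and $n\mapsto(C,B_1)$ is a bijection of $(\mathbb{Z}/p)^2$. Take $C\equiv1$. Then the other four forms are nonzero modulo $p$ as soon as $B_1$ avoids the classes $0$, $m$, $-27/4$ and $(27+4m)/4$, which is possible because $p\ge5$. So $\beta_p>0$. If moreover $p\nmid m(27+4m)(54+4m)$, the five forms, as linear forms in $(C,B_1)$, vanish on five distinct lines through the origin, which contain $5(p-1)+1$ points. As $p^2-5(p-1)-1=(p-1)(p-4)$,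
\[
\beta_p=\frac{(p-1)(p-4)}{p^2}\Bigl(\frac p{p-1}\Bigr)^5=\Bigl(1-\frac4p\Bigr)\Bigl(1-\frac1p\Bigr)^{-4}=1+O(p^{-2}).
\]
Hence $\prod_p\beta_p$ converges to a positive number, and by Theorem~\ref{thm:gt} the sum over $K\cap\mathbb{Z}^2$ is at least a positive constant times $H^2$ for large $H$.

\emph{Prime powers.} On $K$ the forms take values $O(H)$. There are $O(H^{1/2})$ prime powers $p^j$ with $j\ge2$ in this range, and each form takes a given value at $O(H)$ lattice points of $K$. So the points at which some form equals such a power number $O(H^{3/2})$ and contribute $O(H^{3/2}\log^5H)=o(H^2)$ to the sum. For large $H$ there is therefore a point $n$ at which all five values are prime. Proposition~\ref{prop:key} applies to $(A_1,B_1,C)$ and $(A_2,B_2,C)$, and $A_1/C+A_2/C=54+4(B_1+B_2)/C=54+4m$.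
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The statements about $\widetilde L$ and $T_D$ were proved in Section~\ref{sec:field}. Put $M=24|D|$ and
\[
\mathcal{B}=\{d_1+d_2-d_3-d_4+j:\ d_1,\dots,d_4\in\mathcal{V},\ j\in\{0,1,\dots,M-1\}\}.
\]
By Lemmas~\ref{lem:closure} and~\ref{lem:values}, $\mathcal{B}$ is diophantine and contained in $R$. By Proposition~\ref{prop:sums}, $\mathcal{V}+\mathcal{V}$ contains a progression $n_0+M\mathbb{Z}_{\ge0}$. Differences of two terms of this progression give every multiple of $M$, so $\mathbb{Z}\subseteq\mathcal{B}$. Proposition~\ref{prop:reduction} shows that $R$ is diophantine.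
\end{proof}

\section{Sets of inverted primes of small density}\label{sec:density}

Each ring $R_D$ inverts a set of primes of density $2/3$. An intersection of $k$ such rings inverts only the primes inverted in all of them, and if the fields are independent these have density $(2/3)^k$. We need infinitely many $D$, and the independence.

\begin{theorem}[Nakagawa--Horie \cite{NH}]\label{thm:nh}
The mean of $|\operatorname{Cl}(\mathbb{Q}(\sqrt D))[3]|$ over the negative fundamental discriminants $D\equiv5\pmod{24}$, ordered by $|D|$, is $2$.
\end{theorem}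

\begin{lemma}\label{lem:indep}
For every $k\ge1$ there are $D_1,\dots,D_k\in\mathfrak{D}$ such that the compositum of the Galois closures $\widetilde L_1,\dots,\widetilde L_k$ of $L_{D_1},\dots,L_{D_k}$ has Galois group $S_3^k$ over $\mathbb{Q}$.
\end{lemma}

\begin{proof}
The number $|\operatorname{Cl}(\mathbb{Q}(\sqrt D))[3]|$ is $1$ if $D\in\mathfrak{D}$ and at least $3$ otherwise. If $\delta(x)$ is the proportion of discriminants in $\mathfrak{D}$ among the negative fundamental $D\equiv5\pmod{24}$ with $|D|\le x$, then the mean up to $x$ is at least $\delta(x)+3(1-\delta(x))=3-2\delta(x)$. By Theorem~\ref{thm:nh}, $\liminf\delta(x)\ge\frac12$, so $\mathfrak{D}$ is infinite. Distinct fundamental discriminants have distinct classes in the $\mathbb{F}_2$-vector space $\mathbb{Q}^*/\mathbb{Q}^{*2}$, and the span of finitely many classes is finite. So we can choose $D_1,\dots,D_k\in\mathfrak{D}$ one at a time with linearly independent classes.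

Let $G\subseteq S_3^k$ be the Galois group of the compositum. It surjects onto each factor $S_3$. The compositum of the fields $\mathbb{Q}(\sqrt{D_i})$ has degree $2^k$ by independence, so the sign map $G\to\{\pm1\}^k$ is surjective. Its kernel $G_0=G\cap A_3^k$ is a $3$-group of index $2^k$, hence a Sylow $3$-subgroup of $G$, and so it projects onto the Sylow $3$-subgroup $A_3$ of each factor. Identify $A_3^k$ with $\mathbb{F}_3^k$, with standard basis $e_1,\dots,e_k$. Conjugation by an element of $G$ with signs $(\epsilon_1,\dots,\epsilon_k)$ multiplies the $j$th coordinate by $\epsilon_j$ and preserves $G_0$. Given $i$, take $w\in G_0$ with $w_i\neq0$ and an element of $G$ whose only negative sign is the $i$th, and let $w'$ be the conjugate of $w$. Then $w-w'=2w_ie_i\in G_0$, so $e_i\in G_0$. Hence $G_0=A_3^k$ and $|G|=6^k$.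
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:density}]
Choose $k$ with $(2/3)^k<\varepsilon$, and take $D_1,\dots,D_k$ as in Lemma~\ref{lem:indep}. Let $S$ be the set of primes outside $T_{D_1}\cup\dots\cup T_{D_k}\cup P_0$. Then $S$ is disjoint from $P_0$ and
\[
\mathbb{Z}[S^{-1}]=R_{D_1}\cap\dots\cap R_{D_k}\cap\bigcap_{p\in P_0}\mathbb{Z}_{(p)} .
\]
Each $R_{D_i}$ is diophantine by Theorem~\ref{thm:main}, and the last intersection is diophantine by the result for finite sets of primes quoted in Section~\ref{sec:intro}. So $\mathbb{Z}[S^{-1}]$ is diophantine by Lemma~\ref{lem:closure}. Up to finitely many primes, $S$ is the set of primes whose Frobenius class in $S_3^k$ has no coordinate equal to a $3$-cycle. Four of the six elements of $S_3$ are not $3$-cycles, so $S$ has natural density $(4/6)^k=(2/3)^k<\varepsilon$ by the Chebotarev density theorem.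
\end{proof}

\begin{thebibliography}{9}

\bibitem{Cassels}
Cassels, Crelle \textbf{211} (1962).

\bibitem{CGLS}
Castella, Grossi, Lee and Skinner, \emph{On the anticyclotomic Iwasawa theory of rational elliptic curves at Eisenstein primes}, Invent. Math. \textbf{227} (2022).

\bibitem{GT1}
Green and Tao, Ann. of Math. \textbf{171} (2010).

\bibitem{GT2}
Green and Tao, Ann. of Math. \textbf{175} (2012).

\bibitem{GTZ}
Green, Tao and Ziegler, Ann. of Math. \textbf{176} (2012).

\bibitem{NH}
Nakagawa and Horie, Proc. AMS \textbf{104} (1988).

\bibitem{Sums}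
\emph{Sums of values of a rational function}, \texttt{https://math.mit.edu/\textasciitilde{}poonen/papers/rational.pdf}.

\end{thebibliography}
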